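\title{Normally monomial $p$-groups of unbounded derived length}

\begin{abstract}
A finite group is normally monomial if each of its irreducible complex characters is induced from a linear character of a normal subgroup. We show that for every prime $p$ and every $d\ge 1$ there is a normally monomial $p$-group of derived length $d$ and nilpotency class $2^{d-1}$. Hence the derived length of normally monomial $p$-groups is not bounded by any function of $p$. More precisely, the largest derived length of a normally monomial $p$-group of class $c$ is $1+\lfloor\log_2 c\rfloor$, which is the bound valid for all groups of class $c$. The examples are iterated semidirect products of free $\mathbb Z/p^e$-modules on which every group element acts either trivially or as $1+p^iu$ with $u$ invertible.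
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups are finite and all characters are complex. A character is \emph{linear} if it has degree $1$. A group $G$ is \emph{normally monomial} if every irreducible character of $G$ is induced from a linear character of a normal subgroup of $G$. We write $\mathrm{dl}(G)$ for the derived length of $G$.

Every irreducible character of a $p$-group is induced from a linear character of some subgroup, so for $p$-groups the whole content of the definition lies in the word ``normal''. To see what it demands, let $\chi=\mu^G$ with $\mu$ a linear character of $B\trianglelefteq G$. The kernel of $\chi$ is the intersection of the conjugates of $\ker\mu$. It lies in $B$, and it contains $B'$, because $B'$ is normal in $G$ and contained in $\ker\mu$. So $G/\ker\chi$ has an abelian normal subgroup of index $\chi(1)$, and in a normally monomial group this happens for every irreducible $\chi$. Abelian groups are normally monomial, and so is every split extension of an abelian group by an abelian group (Corollary~\ref{cor:metabelian}). The usual way of raising the derived length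 of a $p$-group, however, destroys the property at once: $C_p\wr C_p\wr C_p$ is not normally monomial (Example~\ref{ex:wreath}). It is natural to ask how far from metabelian a normally monomial group can be.

It is known, by a result of Kov\'acs and Leedham-Green, that for each prime $p$ there are normally monomial $p$-groups of derived length $\lfloor\log_2(p+1)\rfloor$. So no absolute constant bounds the derived length of normally monomial groups. In these examples a large derived length is paid for with a large prime, which leads to the following question from \cite{problem}.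

\begin{quote}
\emph{Is there a function $f$, defined on the primes, such that $\mathrm{dl}(P)\le f(p)$ for every normally monomial $p$-group $P$?}
\end{quote}

The failure of wreath products and the dependence on $p$ in the examples just quoted both point toward a positive answer. The answer is negative, and for every single prime.

\begin{theorem}\label{thm:main}
For every prime $p$ and every $d\ge1$ there is a normally monomial $p$-group of derived length exactly $d$ and nilpotency class exactly $2^{d-1}$.
\end{theorem}

Hence for no prime $p$ does a number $f(p)$ bound $\mathrm{dl}(P)$ for all normally monomial $p$-groups $P$, and no function $f$ as in the question exists.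

The class in Theorem~\ref{thm:main} is the least possible. Let $G^{(s)}$ and $\gamma_n(G)$ denote the terms of the derived and the lower central series, with $G^{(0)}=\gamma_1(G)=G$. The inclusion $[\gamma_i(G),\gamma_j(G)]\le\gamma_{i+j}(G)$, valid in every group, gives by induction on $s$
\begin{equation}\label{eq:derivedlcs}
G^{(s)}\le\gamma_{2^s}(G).
\end{equation}
So derived length $d$ forces class at least $2^{d-1}$. Normal monomiality does not improve this bound for any value of the class.

\begin{theorem}\label{thm:class}
For every prime $p$ and every $c\ge1$, the maximal derived length of a normally monomial $p$-group of class exactly $c$ is $1+\lfloor\log_2c\rfloor$, which is the bound valid for all groups of class $c$.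
\end{theorem}

The groups are built one floor at a time, $G_r=V_r\rtimes G_{r-1}$ with $V_r$ abelian. The characters of such an extension are governed by the stabilizers in $G_{r-1}$ of the linear characters of $V_r$ (Section~\ref{sec:split}). We force all stabilizers into one fixed normal series by a condition on the modules $V_r$, which we call calibration. Section~\ref{sec:towers} derives Theorem~\ref{thm:main} from the existence of calibrated modules, and this existence is the main point of the paper. Sections~\ref{sec:modp} and~\ref{sec:tools} find such a module by hand for the first nonabelian floor, and Section~\ref{sec:existence} treats the general case. Theorem~\ref{thm:class} is proved in Section~\ref{sec:class}.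

Throughout, $[x,y]=xyx^{-1}y^{-1}$. In a semidirect product $U\rtimes K$ with $U$ abelian we write $U$ additively, we write $gu$ for the action when $U$ is regarded as a $K$-module, and we write the elements of $U\rtimes K$ as $ug$ with $u\in U$, $g\in K$. Thus $[u,g]=-(g-1)u$.

\section{Characters of split extensions}\label{sec:split}

We use two standard theorems. Let $N\trianglelefteq\Gamma$, let $\theta\in\mathrm{Irr}(N)$, and let $T$ be the inertia group of $\theta$, that is, its stabilizer in $\Gamma$ under conjugation. A character of a subgroup containing $N$ \emph{lies over} $\theta$ if its restriction to $N$ has $\theta$ as a constituent. The \emph{Clifford correspondence} \cite[6.11]{Isaacs} says that induction is a bijection from the irreducible characters of $T$ over $\theta$ to the irreducible characters of $\Gamma$ over $\theta$. \emph{Gallagher's theorem} \cite[6.17]{Isaacs} says that if $\theta$ extends to a character $\tilde\theta$ of $T$, then $\psi\mapsto\tilde\theta\psi$ is a bijection from $\mathrm{Irr}(T/N)$ to the irreducible characters of $T$ over $\theta$.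

\begin{lemma}\label{lem:split}
Let $\Gamma=U\rtimes K$ with $U$ abelian, let $\lambda$ be a linear character of $U$, and let $K_\lambda$ be its stabilizer in $K$.
\begin{enumerate}
\item[(a)] The formula $\tilde\lambda(uh)=\lambda(u)$ defines a linear character of $UK_\lambda$. The irreducible characters of $\Gamma$ over $\lambda$ are the characters $(\tilde\lambda\psi)^\Gamma$, where $\psi\in\mathrm{Irr}(K_\lambda)$ is inflated to $UK_\lambda$.
\item[(b)] If $\psi=\mu^{K_\lambda}$ with $\mu$ a linear character of $B_0\le K_\lambda$, then $(\tilde\lambda\psi)^\Gamma$ is induced from the linear character $ub\mapsto\lambda(u)\mu(b)$ of $UB_0$.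
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $h,h'\in K_\lambda$ we have $(uh)(u'h')=(u+hu')hh'$ and $\lambda(u+hu')=\lambda(u)\lambda(u')$, so $\tilde\lambda$ is a homomorphism. Since $U$ is abelian, the inertia group of $\lambda$ is $T=UK_\lambda$, and $T/U\cong K_\lambda$. The two theorems above give the claim.

(b) Let $\hat\mu$ be the inflation of $\mu$ to $UB_0$. Representatives $t$ of the cosets of $B_0$ in $K_\lambda$ also represent the cosets of $UB_0$ in $T$, and $t^{-1}(uh)t$ has the same image in $K_\lambda$ as $t^{-1}ht$. So the induction formula gives $\hat\mu^T(uh)=\mu^{K_\lambda}(h)$, that is, $\hat\mu^T$ is the inflation of $\psi$. The identity $(\alpha|_H\,\beta)^T=\alpha\,\beta^T$, for characters $\alpha$ of $T$ and $\beta$ of $H\le T$, gives $\tilde\lambda\psi=(\tilde\lambda|_{UB_0}\,\hat\mu)^T$. Now induce to $\Gamma$.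
\end{proof}

\begin{corollary}\label{cor:metabelian}
If $U$ and $K$ are abelian, then $U\rtimes K$ is normally monomial.
\end{corollary}

\begin{proof}
Every irreducible character lies over some linear character $\lambda$ of $U$. In Lemma~\ref{lem:split}(a) the character $\psi$ is linear, and $UK_\lambda$ is normal because the quotient by $U$ is abelian.
\end{proof}

When $K$ is not abelian, a stabilizer that is not normal can be fatal.

\begin{example}\label{ex:wreath}
Let a $p$-group $K$ act transitively on a set $\Omega$ of size $n$, and suppose that the stabilizer $L$ of a point $o$ is not normal in $K$; then $n\ge3$. Let $U$ be the $\mathbb F_p$-space with basis $(e_z)_{z\in\Omega}$ permuted by $K$, and let $\Gamma=U\rtimes K$. Let $\zeta$ be a primitive $p$-th root of unity and $\lambda(\sum a_ze_z)=\zeta^{a_o}$. The conjugates of $\lambda$ are the $n$ characters $\sum a_ze_z\mapsto\zeta^{a_w}$, $w\in\Omega$, and $K_\lambda=L$. By Lemma~\ref{lem:split}, $\chi=\tilde\lambda^\Gamma$ is irreducible of degree $n$. We have $\chi(e_z)=\zeta+(n-1)\ne0$, and for $h\in L$ the value $\chi(h)$ is the number of points of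 $\Omega$ fixed by $h$, which is positive. Suppose that $\chi$ is induced from a linear character of $B\trianglelefteq\Gamma$. Then $|\Gamma:B|=n$ and $\chi$ vanishes outside $B$, so $B$ contains $U$ and $L$. Since $|\Gamma:UL|=n$, we get $B=UL$, and therefore $L\trianglelefteq K$, a contradiction. So $\Gamma$ is not normally monomial.

This applies to $\Gamma=C_p\wr C_p\wr C_p$. Here $K=C_p\wr C_p$ has order $p^{p+1}>p^2$ and acts faithfully and transitively on $p^2$ points, so $L\ne1$; a normal point stabilizer of a transitive action fixes every point, so $L$ is not normal.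
\end{example}

\section{Calibrated towers}\label{sec:towers}

An element $g\in K$ fixes a linear character $\lambda$ of a $K$-module $U$ if and only if $(g-1)U\subseteq\ker\lambda$. Suppose that $U$ is an abelian $p$-group and that $(g-1)U$ is always one of the subgroups $p^iU$. The inclusion $p^iU\subseteq\ker\lambda$ depends only on the order of $\lambda$, so the stabilizers then form a single chain. For an elementary abelian $U\neq0$ and a $p$-group $K$ this allows only the trivial action, because $g-1$ is nilpotent on $U$ and so $(g-1)U\ne U$. We therefore work with modules over $\mathbb Z/p^e$, and we prescribe the exponent $i$ for each $g$ in advance.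

Fix a prime $p$ and an integer $e\ge1$. For a $\mathbb Z/p^e$-module $V$ we put $p^\infty V=0$; thus $p^iV=0$ whenever $e\le i\le\infty$.

\begin{definition}\label{def:calibrated}
A \emph{level function} on a group $G$ is a map $\ell\colon G\to\{2,3,\dots\}\cup\{\infty\}$ with $\ell(1)=\infty$. For an integer $i\ge0$ put $G(i)=\{g\in G:\ell(g)\ge i\}$, so that $G(i)=G$ for $i\le2$. A \emph{calibrated module} for $(G,\ell)$ is a nonzero free $\mathbb Z/p^e$-module $V$ of finite rank with an action of $G$ such that
\[
(g-1)V=p^{\ell(g)}V\qquad\text{for all }g\in G .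
\]
\end{definition}

Multiplying by $p^k$ we obtain, for all $g\in G$ and $k\ge0$,
\begin{equation}\label{eq:cal}
(g-1)\,p^kV=p^{\ell(g)+k}V .
\end{equation}
Elements of level at least $e$ act trivially. For $\ell(g)=i<e$ the condition says that $g=1+p^iu$ with $u$ an automorphism of $V$. Indeed, if $(g-1)V=p^iV$, define $u$ on a basis so that $g-1=p^iu$. From $p^iuV=p^iV$ we get $V=uV+p^{e-i}V=uV+pV$, since $p^{e-i}V$ is the kernel of multiplication by $p^i$. Iterating gives $V=uV+p^eV=uV$, and $V$ is finite. The converse is immediate.

Let $(K,\ell)$ be a group with a level function and let $V$ be a nonzero free $\mathbb Z/p^e$-module of finite rank with an action of $K$. We extend $\ell$ to $V\rtimes K$ by $\ell(0)=\infty$ and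
\begin{equation}\label{eq:level}
\ell(v)=2+\max\{k:v\in p^kV\}\quad(0\ne v\in V),\qquad \ell(vg)=\min\{\ell(v),\ell(g)\}\quad(v\in V,\ g\in K).
\end{equation}
Nonzero elements of $V$ have levels in $\{2,\dots,e+1\}$, all of these levels occur, and $V(i)=p^{i-2}V$ for $i\ge2$. If $V$ is calibrated, then \eqref{eq:cal} reads $(g-1)V(i)=V(i+\ell(g))$: levels add under commutation.

\begin{definition}
A \emph{tower of height $n$} is a sequence of groups with level functions $1=G_0,G_1,\dots,G_n$ such that, for $1\le r\le n$, $G_r=V_r\rtimes G_{r-1}$ with $V_r$ a calibrated module for $(G_{r-1},\ell)$ and with the level function \eqref{eq:level}.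
\end{definition}

Each $G_r$ is a $p$-group, and $G_r(i)=V_r(i)\,G_{r-1}(i)$ by \eqref{eq:level}.

\begin{example}[the first two floors]\label{ex:two}
Let $z=1+p^iu$ in a ring, with $i\ge2$. The binomial theorem gives
\begin{equation}\label{eq:power}
z^p=1+p^{i+1}u'\ \text{ with }u'\equiv u \pmod p,\qquad z^m\equiv1+p^imu\pmod{p^{i+1}}\quad(m\ge0),
\end{equation}
because all terms of degree at least $2$ in $u$ are divisible by $p^{2i}$ and $2i\ge i+2$. (For $p=2$ and $i=1$ the first formula fails: $(1+2u)^2=1+4(u+u^2)$. This is why levels start at $2$.)

Take $G_1=\langle x\rangle$ cyclic of order $p^e$, so that $\ell(x^m)=2+s$ when $m=p^sm'$ with $p\nmid m'$ and $s<e$. Let $V_2=(\mathbb Z/p^e)\,y$ be free of rank one, and let $x$ act as multiplication by $\omega=1+p^2w$ with $w\equiv1\pmod p$. By \eqref{eq:power}, $\omega^{p^e}=1$ in $\mathbb Z/p^e$ and $\omega^m-1$ is $p^{s+2}$ times a unit. So $V_2$ is calibrated. For $e=3$ the group $G_2=V_2\rtimes\langle x\rangle$ has commutator subgroup $p^2V_2$, which is central of order $p$. With Corollary~\ref{cor:metabelian}, this is the case $d=2$ of Theorem~\ref{thm:main}.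
\end{example}

Higher floors are provided by the following proposition, proved in Section~\ref{sec:existence}.

\begin{proposition}\label{prop:extend}
For every tower $G_0,\dots,G_n$ there is a calibrated module for $(G_n,\ell)$. In particular, there are towers of every height.
\end{proposition}

For the rest of this section fix a tower $G_0,\dots,G_n$.

\begin{lemma}\label{lem:series}
Let $0\le r\le n$ and $i,j\ge2$. Then $G_r(i)$ is a normal subgroup of $G_r$, $[G_r(i),G_r(j)]\le G_r(i+j)$, and $G_r(e+2)=1$.
\end{lemma}

\begin{proof}
We use induction on $r$; for $r=0$ all groups are trivial. Let $r\ge1$, $V=V_r$ and $K=G_{r-1}$. The subgroup $V(i)$ is a $K$-submodule and $K(i)\trianglelefteq K$ by induction, so $G_r(i)=V(i)\rtimes K(i)$ is a subgroup normalized by $K$. For $v_0\in V$, $v\in V(i)$ and $g\in K(i)$,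
\[
v_0\,(vg)\,v_0^{-1}=\bigl(v-(g-1)v_0\bigr)g,\qquad (g-1)v_0\in p^iV\subseteq V(i).
\]
So $V$ normalizes $G_r(i)$ too.

The group $G_r(i)$ is generated by $V(i)\cup K(i)$, and $G_r(j)$ by $V(j)\cup K(j)$. It suffices to show that these two sets commute elementwise modulo the normal subgroup $G_r(i+j)$. Elements of $V$ commute. For $v\in V(i)$ and $g\in K(j)$, \eqref{eq:cal} gives $[v,g]=-(g-1)v\in p^{j+i-2}V=V(i+j)$, and the same holds with $i$ and $j$ exchanged. Finally $[K(i),K(j)]\le K(i+j)$ by induction.

The last claim follows from $V(e+2)=p^eV=0$ and $K(e+2)=1$.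
\end{proof}

So far only the inclusion $(g-1)V\subseteq p^{\ell(g)}V$ was used. The reverse inclusion enters in the next lemma and in Lemma~\ref{lem:derived}.

\begin{lemma}\label{lem:stabilizer}
Let $1\le r\le n$, let $U=p^kV_r$ with $k\ge0$, and let $\lambda$ be a linear character of $U$ of order $p^j$. Then the stabilizer of $\lambda$ in $G_{r-1}$ is $G_{r-1}(j)$.
\end{lemma}

\begin{proof}
Let $g\in G_{r-1}$ have level $i$. By \eqref{eq:cal}, $(g-1)U=p^iU$, so $g$ fixes $\lambda$ if and only if $\lambda(p^iU)=1$. The group $\lambda(U)$ is cyclic of order $p^j$, so $\lambda(p^iU)=1$ if and only if $i\ge j$.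
\end{proof}

Lemma~\ref{lem:split} reduces the characters of $G_r$ to those of the stabilizers $G_{r-1}(j)$. It is not enough to know that $G_{r-1}$ is normally monomial: the induction has to cover all terms of the series, and the subgroup $B_0\le G_{r-1}(j)$ that it produces has to be normal in $G_{r-1}$, not only in $G_{r-1}(j)$. This dictates the form of the next statement.

\begin{proposition}\label{prop:nm}
Let $0\le r\le n$ and $i\ge2$. Every irreducible character of $G_r(i)$ is induced from a linear character of a subgroup $B\le G_r(i)$ with $B\trianglelefteq G_r$. In particular, $G_r=G_r(2)$ is normally monomial.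
\end{proposition}

\begin{proof}
We use induction on $r$, for all $i$ at once; the case $r=0$ is trivial. Let $r\ge1$, $V=V_r$, $K=G_{r-1}$ and $U=V(i)=p^{i-2}V$, so that $G_r(i)=U\rtimes K(i)$. Let $\chi\in\mathrm{Irr}(G_r(i))$ lie over the linear character $\lambda$ of $U$, of order $p^j$. By Lemma~\ref{lem:stabilizer} the stabilizer of $\lambda$ in $K(i)$ is $K(i)\cap K(j)=K(m)$ with $m=\max\{i,j\}\ge2$. By Lemma~\ref{lem:split}(a), $\chi$ is induced from $\tilde\lambda\psi$ with $\psi\in\mathrm{Irr}(K(m))$. By induction, $\psi$ is induced from a linear character of some $B_0\le K(m)$ with $B_0\trianglelefteq K$. By Lemma~\ref{lem:split}(b), $\chi$ is induced from a linear character of $B=UB_0\le G_r(i)$.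

It remains to see that $B\trianglelefteq G_r=V\rtimes K$. Both $U$ and $B_0$ are normalized by $K$, and $V$ centralizes $U$. For $v\in V$ and $b\in B_0$ we have $\ell(b)\ge m\ge i$, so $[v,b]=-(b-1)v\in p^iV\subseteq U$ and $vbv^{-1}=[v,b]\,b\in B$.
\end{proof}

Lemma~\ref{lem:series} gives $G_r^{(s)}\le G_r(2^{s+1})$ by induction on $s$. Inside the top module this inclusion is sharp as long as there are enough floors below.

\begin{lemma}\label{lem:derived}
For $0\le s<r\le n$ we have $V_r(2^{s+1})\le G_r^{(s)}$.
\end{lemma}

\begin{proof}
We use induction on $s$, for all $r$ at once. For $s=0$ the claim is $V_r\le G_r$. Suppose that it holds for $s$, let $s+1<r$, and put $i=2^{s+1}$. If $i\ge e+2$, then $V_r(2i)=0$ and there is nothing to prove. Let $i\le e+1$. Then $V_{r-1}$ has an element $g$ of level exactly $i$. Since $s<r-1$, induction gives $g\in V_{r-1}(i)\le G_{r-1}^{(s)}\le G_r^{(s)}$, and also $V_r(i)\le G_r^{(s)}$. Hence $G_r^{(s+1)}$ contains all commutators $[v,g]$ with $v\in V_r(i)$, and these form the set $(g-1)p^{i-2}V_r=p^{2i-2}V_r=V_r(2i)$ by \eqref{eq:cal}.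
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:extend}]
Take $e=2^d-1$, so that the finite levels run from $2$ to $2^d$. Let $G=G_d$ be the top floor of a tower of height $d$. It is a normally monomial $p$-group by Proposition~\ref{prop:nm}.

By Lemma~\ref{lem:derived}, $G^{(d-1)}\ge V_d(2^d)=p^{e-1}V_d\ne0$, so $\mathrm{dl}(G)\ge d$. Since $G_r/V_r\cong G_{r-1}$ with $V_r$ abelian, $\mathrm{dl}(G_r)\le\mathrm{dl}(G_{r-1})+1$, so $\mathrm{dl}(G)\le d$.

By Lemma~\ref{lem:series}, $\gamma_m(G)\le G(2m)$ for all $m\ge1$: this holds for $m=1$, and $\gamma_{m+1}(G)\le[G(2m),G(2)]\le G(2m+2)$. For $m=2^{d-1}+1$ we have $2m=2^d+2\ge e+2$, so $\gamma_m(G)=1$ and the class of $G$ is at most $2^{d-1}$. By \eqref{eq:derivedlcs}, $1\ne G^{(d-1)}\le\gamma_{2^{d-1}}(G)$, so the class is exactly $2^{d-1}$.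
\end{proof}

\section{The third floor modulo $p$}\label{sec:modp}

The first nonabelian group for which we need a calibrated module is $G_2=(\mathbb Z/p^e)y\rtimes\langle x\rangle$ from Example~\ref{ex:two}. We determine what calibration demands modulo $p$. Let $e\ge5$ (derived length $3$ uses $e=7$) and let $M$ be a calibrated module for $G_2$. Let $x$ and $y$ act as $X=1+p^2a$ and $Y=1+p^2b$, and let bars denote the induced maps on $M/pM$.

The elements of level $2$ are the $(\beta y)x^\alpha$ with $\alpha,\beta$ not both divisible by $p$. By \eqref{eq:power}, such an element acts as $1+p^2(\alpha a+\beta b)$ modulo $p^3$. So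
\begin{equation}\label{eq:pencil}
\alpha\bar a+\beta\bar b\ \text{ is invertible for all }(0,0)\ne(\alpha,\beta)\in\mathbb F_p^2 .
\end{equation}
The relation $[x,y]=(\omega-1)y=p^2wy$ gives $XYX^{-1}Y^{-1}=Y^{p^2w}$. On the left,
\[
XYX^{-1}Y^{-1}-1=(XY-YX)X^{-1}Y^{-1}\equiv p^4(ab-ba)\pmod{p^5}.
\]
On the right, $Y^{p^2w}-1\equiv p^4b\pmod{p^5}$ by \eqref{eq:power}. Since $M$ is free and $e\ge5$,
\begin{equation}\label{eq:weyl}
\bar a\bar b-\bar b\bar a=\bar b,\qquad\text{that is,}\qquad \bar b\,\bar a\,\bar b^{-1}=\bar a-1 .
\end{equation}
Two consequences show where to look. Taking traces, we see that $p$ divides the rank of $M$; in characteristic $0$ the relation \eqref{eq:weyl} has no solution on a nonzero space of finite dimension with $\bar b$ invertible. Also, the set of eigenvalues of $\bar a$ is stable under $\xi\mapsto\xi-1$ and does not contain $0$, so $\bar a$ has no eigenvalue in $\mathbb F_p$. We need a phenomenon of characteristic $p$, and we need larger fields.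

Let $F=\overline{\mathbb F}_p$. The relation \eqref{eq:weyl} is the one between the derivation $D=y\,\frac{d}{dy}$ and multiplication by $y$ on $F[y]$. To obtain a finite-dimensional space on which $y$ is invertible, fix $N\ge1$ and pass to $F[y]/(y^{p^N}-1)$. The derivation $D$ kills $y^{p^N}-1$, so it descends, with $Dy^k=ky^k$ and $Dy-yD=y$. The operator $D$ is not invertible, but $\bar a=D+\tau$ with a scalar $\tau\in F$ and $\bar b=y$ still satisfy \eqref{eq:weyl}.

\begin{lemma}\label{lem:eigen}
Let $\beta\in\mathbb F_p$. Every eigenvalue $\xi$ of $D+\beta y$ on $F[y]/(y^{p^N}-1)$ satisfies $\xi^p-\xi=\beta$. If $\tau^p-\tau\notin\mathbb F_p$, then $\bar a=D+\tau$ and $\bar b=y$ satisfy \eqref{eq:pencil}.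
\end{lemma}

\begin{proof}
Put $Q=p^N$. The operator $D+\beta y$ maps $y^k$ to $ky^k+\beta y^{k+1}$, with exponents read modulo $Q$. In the expansion of $\det(T-D-\beta y)$ only the identity and one $Q$-cycle contribute, so the characteristic polynomial is
\[
\prod_{k=0}^{Q-1}(T-k)+(-1)^{Q-1}(-\beta)^Q=(T^p-T)^{p^{N-1}}-\beta^{Q}=(T^p-T-\beta)^{p^{N-1}},
\]
where we used $\beta^p=\beta$. This proves the first claim. Multiplication by $y$ is invertible, which settles the case $\alpha=0$ of \eqref{eq:pencil}. For $\alpha\ne0$, the operator $\alpha(D+\alpha^{-1}\beta y+\tau)$ is invertible because $(-\tau)^p-(-\tau)=-(\tau^p-\tau)\notin\mathbb F_p$, so that $-\tau$ is not an eigenvalue of $D+\alpha^{-1}\beta y$.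
\end{proof}

Such $\tau$ exist, since $F$ is infinite and only finitely many $\tau$ have $\tau^p-\tau\in\mathbb F_p$. This solves the problem modulo $p$. To lift the solution to a group action modulo $p^e$ we need a coefficient ring with residue field $F$ and an exponential.

\section{Coefficients, leading terms and an exponential}\label{sec:tools}

\subsection*{The coefficient ring}
For each power $q$ of $p$ let $O_q$ be the ring of integers of the unramified extension of $\mathbb Q_p$ with residue field $\mathbb F_q$. It is a discrete valuation ring with maximal ideal $pO_q$ and a free $\mathbb Z_p$-module of finite rank, and $O_q\subseteq O_{q'}$ when $\mathbb F_q\subseteq\mathbb F_{q'}$. The union $O$ of the $O_q$ is the ring of integers of the maximal unramified extension of $\mathbb Q_p$. Every nonzero element of $O$ is a power of $p$ times a unit, and $O/pO=F$. Put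
\[
\Lambda=O/p^eO,\qquad \Lambda_q=O_q/p^eO_q .
\]
Since $p^eO\cap O_q=p^eO_q$, the ring $\Lambda_q$ is a subring of $\Lambda$. We shall use the following facts: $\Lambda/p\Lambda=F$; the annihilator of $p^i$ in $\Lambda$ is $p^{e-i}\Lambda$ for $0\le i\le e$; $\Lambda_p=\mathbb Z/p^e$; each $\Lambda_q$ is a local ring with maximal ideal $p\Lambda_q$ and a free $\mathbb Z/p^e$-module of finite rank; and every finite subset of $\Lambda$ lies in some $\Lambda_q$.

\subsection*{Leading terms}
Let $M$ be a free $\Lambda$-module of finite rank and $\overline M=M/pM$. For $1\le i\le\infty$ let $C_i(M)$ be the set of $f\in\mathrm{End}_\Lambda(M)$ with $(f-1)M\subseteq p^iM$; for $i\ge e$ it consists of the identity alone. Let $1\le i<e$ and $f\in C_i(M)$. Choosing $u$ on a basis, we can write $f=1+p^iu$ with $u\in\mathrm{End}_\Lambda(M)$. If $p^iu=p^iu'$, then $(u-u')M\subseteq p^{e-i}M\subseteq pM$. So the induced map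
\[
L_i(f)=\bar u\in\mathrm{End}_F(\overline M)
\]
depends only on $f$ and $i$. We call it the \emph{leading term of $f$ at level $i$}. It has three properties.
\begin{enumerate}
\item[(L1)] If $f,f'\in C_i(M)$, then $ff'\in C_i(M)$ and $L_i(ff')=L_i(f)+L_i(f')$.
\item[(L2)] If $f\in C_j(M)$ with $j>i$, then $L_i(f)=0$.
\item[(L3)] If $f\in C_i(M)$ and $f'\in C_i(M')$, then $f\otimes f'\in C_i(M\otimes_\Lambda M')$ and $L_i(f\otimes f')=L_i(f)\otimes1+1\otimes L_i(f')$ on $\overline M\otimes_F\overline{M'}$.
\end{enumerate}
Indeed, $(1+p^iu)(1+p^iu')=1+p^i(u+u'+p^iuu')$, and $(1+p^iu)\otimes(1+p^iu')=1+p^i(u\otimes1+1\otimes u'+p^iu\otimes u')$; for (L2), write $f=1+p^i(p^{j-i}u)$ if $j<e$ and note that $f=1$ if $j\ge e$.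

\begin{definition}\label{def:avoid}
Let $(G,\ell)$ be a group with a level function and let $S\subseteq F$. A \emph{module for $(G,\ell)$ avoiding $S$} is a nonzero free $\Lambda$-module $M$ of finite rank with a $\Lambda$-linear action of $G$ such that every $g\in G$ acts by an element of $C_{\ell(g)}(M)$ and, if $\ell(g)<e$, the leading term $L_{\ell(g)}(g)$ has no eigenvalue in $S$.
\end{definition}

The ring $\Lambda$ is infinite, but nothing is lost.

\begin{lemma}\label{lem:descent}
If $(G,\ell)$ has a module avoiding $\{0\}$, then it has a calibrated module.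
\end{lemma}

\begin{proof}
Let $M=\Lambda^m$ avoid $\{0\}$. For each $g$ with $\ell(g)<e$ fix a matrix $u_g$ with $g=1+p^{\ell(g)}u_g$ on $M$; the other elements act trivially. Choose $q$ such that all entries of these finitely many matrices lie in $\Lambda_q$, and put $V=\Lambda_q^m$. Then $V$ is stable under $G$, and it is a nonzero free $\mathbb Z/p^e$-module of finite rank. Since $0$ is not an eigenvalue of $\bar u_g$, the element $\det u_g\in\Lambda_q$ has nonzero image in $F$. So it is not in $p\Lambda_q$, and it is a unit of $\Lambda_q$. Hence $u_gV=V$ and $(g-1)V=p^{\ell(g)}V$.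
\end{proof}

\subsection*{The exponential}
An element $v\in V$ of level $2$ should act as $1+p^2v+\cdots$, and sums in $V$ should become products. The series $\exp(p^2v)$ does this, and it is a polynomial modulo $p^e$. Let $v_p$ be the $p$-adic valuation and put $\kappa_m=p^{2m}/m!$. For $m\ge1$ we have $v_p(m!)=\sum_{k\ge1}\lfloor m/p^k\rfloor<m$, so $v_p(\kappa_m)\ge m+1$. In particular $\kappa_m\in\mathbb Z_p$ and $v_p(\kappa_m)\ge m$ for all $m\ge 0$. For a commutative ring $A$ with $p^eA=0$ and $a\in A$, define
\[
E(a)=\sum_{m\ge0}\kappa_ma^m\in A ,
\]
where $\kappa_m$ acts through its image in $\mathbb Z/p^e$; the terms with $m\ge e$ vanish. (With $p^m/m!$ in place of $\kappa_m$ the sum would be infinite for $p=2$, since $v_2(2^m/m!)=1$ when $m$ is a power of $2$.)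

\begin{lemma}\label{lem:exp}
Let $A$ be a commutative ring with $p^eA=0$ and let $a,a'\in A$.
\begin{enumerate}
\item[(a)] $E(0)=1$ and $E(a+a')=E(a)E(a')$.
\item[(b)] $\varphi(E(a))=E(\varphi(a))$ for every ring endomorphism $\varphi$ of $A$.
\item[(c)] $E(a)=1+p^2a(1+pb)$ for some $b\in A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\kappa_m\binom mk=\kappa_k\kappa_{m-k}$, so $\kappa_m(a+a')^m=\sum_{k+l=m}\kappa_k\kappa_l\,a^ka'^{\,l}$. Sum over $m$; the terms with $k+l\ge e$ vanish because $v_p(\kappa_k\kappa_l)\ge k+l$.
(b) The coefficients lie in the image of $\mathbb Z$.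
(c) We have $\kappa_0=1$, $\kappa_1=p^2$, and $\kappa_m=p^3\kappa_m'$ with $\kappa'_m\in\mathbb Z_p$ for $m\ge2$, since $v_p(\kappa_m)\ge m+1\geq 3$. Take $b=\sum_{2\le m<e}\kappa'_ma^{m-1}$.
\end{proof}

\begin{example}[the third floor]\label{ex:three}
In Example~\ref{ex:two} take $\omega=E(1)\in\mathbb Z/p^e$, which has the required form by Lemma~\ref{lem:exp}(c). Then $x^m$ acts on $V_2$ as multiplication by $E(m)$. Let $A=\Lambda[y]/(y^{p^e}-1)$, a free $\Lambda$-module with basis $y^k$, $0\le k<p^e$, and choose $\tau\in\Lambda$ whose image $\bar\tau\in F$ satisfies $\bar\tau^p-\bar\tau\notin\mathbb F_p$.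

Since $E(m)^{p^e}=E(p^em)=1$, the substitution $y\mapsto E(m)y$ respects the relation $y^{p^e}=1$ and defines a $\Lambda$-algebra automorphism $\sigma_m$ of $A$, with $\sigma_m\sigma_{m'}=\sigma_{m+m'}$. This is where the exponent $p$, which suffices modulo $p$, has to be replaced by a higher power of $p$. Let $x^m$ act on $A$ as $E(m\tau)\sigma_m$, that is,
\[
x^m\colon\ y^k\longmapsto E\bigl(m(k+\tau)\bigr)\,y^k ,
\]
and let $ny\in V_2$ act as multiplication by $E(ny)$. By Lemma~\ref{lem:exp}(b), $\sigma_m(E(ny))=E(nE(m)y)$, so conjugation by $x^m$ turns multiplication by $E(ny)$ into multiplication by $E(x^m\cdot ny)$. Thus $G_2$ acts on $A$.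

Let $m=p^sm'$ and $n=p^tn'$ with $p\nmid m'n'$. By Lemma~\ref{lem:exp}(c), $x^m$ acts by an element of $C_{s+2}(A)$ with leading term $m'(D+\bar\tau)$ when $s+2<e$, and $ny$ acts by an element of $C_{t+2}(A)$ with leading term $n'y$ when $t+2<e$. By (L1) and (L2), every $h\in G_2$ acts by an element of $C_{\ell(h)}(A)$, and for $\ell(h)<e$ its leading term is $\alpha(D+\bar\tau)+\beta y$ with $(0,0)\ne(\alpha,\beta)\in\mathbb F_p^2$. This is invertible by Lemma~\ref{lem:eigen}. So $A$ avoids $\{0\}$, and Lemma~\ref{lem:descent} yields a third floor. For $e=7$ it is a normally monomial $p$-group of derived length $3$ and class $4$.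
\end{example}

\section{Existence of calibrated modules}\label{sec:existence}

The module in Example~\ref{ex:three} is a tensor product of two pieces. The first is the algebra $A$, on which $V_2$ acts by exponentials and $x$ by substitution; there the leading term $D$ of $x$ is singular. The second is the rank-one module for $\langle x\rangle$ on which $x^m$ acts as $E(m\tau)$; it shifts all eigenvalues away from $0$. For this, the second module has to avoid more than $\{0\}$: it has to avoid the negatives of all eigenvalues that occur on $A$. So an induction on the floors cannot be run for the set $\{0\}$ alone. We say that $(G,\ell)$ has \emph{property} (P) if for every finite set $S\subset F$ there is a module for $(G,\ell)$ avoiding $S$.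

\begin{proposition}\label{prop:step}
Let $(K,\ell)$ be a group with a level function, and let $V$ be a nonzero free $\mathbb Z/p^e$-module of finite rank with an action of $K$ such that $(g-1)V\subseteq p^{\ell(g)}V$ for all $g\in K$. Let $G=V\rtimes K$ with the level function \eqref{eq:level}. If $(K,\ell)$ has property \textup{(P)}, then so does $(G,\ell)$.
\end{proposition}

\begin{proof}
Let $S\subset F$ be finite, let $y_1,\dots,y_n$ be a basis of $V$, and put $Q=p^e$.

\emph{Step 1: the algebra $A$.} The elements of $V\setminus pV$ will act modulo $p$ as multiplication operators, and no twist by a $K$-module can change the leading terms of elements of $V$. So their eigenvalues must avoid $S$ from the start, and we arrange this through the constants in the relations. We choose $\bar c_1,\dots,\bar c_n\in F$ such that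
\begin{equation}\label{eq:constants}
\textstyle\sum_k\alpha_k\bar c_k\notin\{s^Q:s\in S\}\qquad\text{for all }0\ne(\alpha_1,\dots,\alpha_n)\in\mathbb F_p^n .
\end{equation}
To do so, take $\epsilon_1,\dots,\epsilon_n\in F$ linearly independent over $\mathbb F_p$, take $\theta\in F$ different from the finitely many quotients $s^Q/\sum_k\alpha_k\epsilon_k$, and put $\bar c_k=\theta\epsilon_k$. Lift $\bar c_k$ to $c_k\in\Lambda$ and let
\[
A=\Lambda[y_1,\dots,y_n]\big/\bigl(y_1^Q-c_1,\dots,y_n^Q-c_n\bigr).
\]
This is a free $\Lambda$-module with basis the monomials in which all exponents are less than $Q$. Since $Q>1$, the $y_k$ belong to this basis, and since $\mathbb Z/p^e\subseteq\Lambda$, we may identify $V$ with the $\mathbb Z/p^e$-span of the $y_k$ in $A$.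

\emph{Step 2: $K$ acts by substitution.} Let $g\in K$ act on the polynomial ring $\Lambda[y_1,\dots,y_n]$ as the $\Lambda$-algebra endomorphism with $y_k\mapsto gy_k$. It agrees with $g$ on the $\mathbb Z/p^e$-span $V$ of the variables, so this is an action of $K$. We must show that it preserves the relations. In a commutative ring, $a=b+p^tc$ with $t\ge1$ implies $a^p\equiv b^p\pmod{p^{t+1}}$: in the binomial expansion the term linear in $c$ is divisible by $p^{t+1}$ and the higher terms by $p^{2t}$. By hypothesis $gy_k\equiv y_k\pmod p$, so $(gy_k)^Q\equiv y_k^Q\pmod{p^{e+1}}$, and hence $(gy_k)^Q=y_k^Q$ because $p^e=0$. So $g$ fixes each $y_k^Q-c_k$ and induces a $\Lambda$-algebra automorphism $g_A$ of $A$ that extends its action on $V$. With $i=\ell(g)$, the map induced by $g_A$ on $A/p^iA$ is an algebra homomorphism that fixes the generators $y_k$. Therefore $g_A\in C_{\ell(g)}(A)$.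

\emph{Step 3: $V$ acts by exponentials.} Let $v\in V$ act on $A$ as multiplication $E_v$ by $E(v)$. This is an action by Lemma~\ref{lem:exp}(a). By Lemma~\ref{lem:exp}(b), $g_A\bigl(E(v)\,g_A^{-1}(a)\bigr)=E(gv)\,a$, so $g_AE_vg_A^{-1}=E_{gv}$, and $h=vg$ acting as $h_A=E_vg_A$ defines an action of $G$ on $A$.

Let $0\ne v\in V$ have level $j$ and write $v=p^{j-2}v'$ with $v'\in V\setminus pV$. By Lemma~\ref{lem:exp}(c), $E(v)=1+p^jv'(1+pb)$. So $E_v\in C_j(A)$ and, if $j<e$, then $L_j(E_v)$ is multiplication by the image $\bar v'$ of $v'$ in $\overline A$. Write $v'=\sum_ka_ky_k$; the residues $\alpha_k\in\mathbb F_p$ of the $a_k$ are not all zero. In the commutative $F$-algebra $\overline A$ the $Q$-th power map is additive, so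
\[
\bar v'^{\,Q}=\sum_k\alpha_k^Q\,\bar y_k^{\,Q}=\sum_k\alpha_k\bar c_k\in F .
\]
Every eigenvalue $\eta$ of multiplication by $\bar v'$ therefore satisfies $\eta^Q=\sum_k\alpha_k\bar c_k$, and \eqref{eq:constants} gives $\eta\notin S$. Thus
\begin{equation}\label{eq:Vavoids}
L_{\ell(v)}(E_v)\ \text{ has no eigenvalue in $S$, for every $v\in V$ with }\ell(v)<e .
\end{equation}
Steps 2 and 3 show that $h_A\in C_{\ell(h)}(A)$ for all $h\in G$, since both factors of $h_A=E_vg_A$ lie in $C_{\ell(h)}(A)$.

\emph{Step 4: the twist.} We have no control over the leading terms of the $g_A$ on $\overline A$, and we need none: there are finitely many of them. For $h\in G$ with $\ell(h)<e$ put $X_h=L_{\ell(h)}(h_A)$, and let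
\[
S'=\{\,s-\xi:\ s\in S,\ \xi\text{ an eigenvalue of }X_h\text{ for some }h\in G\text{ with }\ell(h)<e\,\}.
\]
This set is finite. By property (P) for $K$ there is a module $M'$ for $(K,\ell)$ avoiding $S'$. Let $T=A\otimes_\Lambda M'$, a nonzero free $\Lambda$-module of finite rank, and let $h=vg$ act on $T$ as $h_A\otimes g_{M'}$. This is the tensor product of the $G$-module $A$ and the inflation of $M'$ along $G\to K$.

We show that $T$ avoids $S$. Let $h=vg$ and $m=\ell(h)=\min\{\ell(v),\ell(g)\}$. If $m\ge e$, then $h_A=1$ and $g_{M'}=1$, so $h$ acts trivially. Let $m<e$. Both $h_A$ and $g_{M'}$ lie in $C_m$, so by (L3) $h$ acts by an element of $C_m(T)$ with leading term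
\[
X_h\otimes1+1\otimes Y,\qquad Y=L_m(g_{M'}).
\]

Suppose first that $\ell(v)<\ell(g)$, so $m=\ell(v)$. Then $Y=0$ and $L_m(g_A)=0$ by (L2), and $X_h=L_m(E_v)$ by (L1). The leading term is $L_{\ell(v)}(E_v)\otimes1$, which has no eigenvalue in $S$ by \eqref{eq:Vavoids}.

Suppose now that $\ell(g)\le\ell(v)$, so $m=\ell(g)$. Then $Y=L_{\ell(g)}(g_{M'})$ has no eigenvalue in $S'$. Choose bases in which $X_h$ and $Y$ are upper triangular. In the lexicographically ordered product basis, $X_h\otimes1+1\otimes Y$ is upper triangular, so its eigenvalues are the sums $\xi+\upsilon$ of an eigenvalue $\xi$ of $X_h$ and an eigenvalue $\upsilon$ of $Y$. If $\xi+\upsilon=s\in S$, then $\upsilon=s-\xi\in S'$, which is excluded. So $T$ avoids $S$.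
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:extend}]
The trivial group $G_0$ has property (P): its only element has level $\infty$, so $M=\Lambda$ avoids every set. A calibrated module satisfies the hypothesis of Proposition~\ref{prop:step}, so $G_1,\dots,G_n$ have property (P) in turn. In particular $(G_n,\ell)$ has a module avoiding $\{0\}$, and Lemma~\ref{lem:descent} gives a calibrated module.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\section{Groups of given class}\label{sec:class}

Theorem~\ref{thm:main} realizes the extreme derived length when the class is a power of $2$. For the other values we raise the class without changing the derived length, by a direct factor that is metabelian.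

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Let $G$ be any group of class $c$ and derived length $d\ge1$. By \eqref{eq:derivedlcs}, $1\ne G^{(d-1)}\le\gamma_{2^{d-1}}(G)$, so $2^{d-1}\le c$ and $d\le1+\lfloor\log_2c\rfloor$.

We show that the bound is attained. For $c=1$ take any nontrivial abelian $p$-group. Let $c\ge2$ and $d=1+\lfloor\log_2c\rfloor$; then $d\ge2$ and $2^{d-1}\le c$.

Let $C=\mathbb Z/p^c$, let $t$ be the automorphism of $C$ given by multiplication by $1+p$, and let $H=C\rtimes\langle t\rangle$. Every element of $\langle t\rangle$ is multiplication by a unit congruent to $1$ modulo $p$, and these units form a group of order $p^{c-1}$; so $H$ is a $p$-group. It is normally monomial by Corollary~\ref{cor:metabelian}. We claim that $\gamma_{k+1}(H)=p^kC$ for $k\ge1$. For every $k\ge0$, the subgroup $[p^kC,H]$ is generated by the sets $(s-1)p^kC$ with $s\in\langle t\rangle$; each of them lies in $p^{k+1}C$, and $(t-1)p^kC=p^{k+1}C$. So $[p^kC,H]=p^{k+1}C$. In particular $pC=[C,H]\le\gamma_2(H)$, and $H/pC$ is abelian because $\langle t\rangle$ is abelian and acts trivially on $C/pC$. This gives $\gamma_2(H)=pC$,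 and the claim follows by induction. Since $\gamma_c(H)=p^{c-1}C\ne0$ and $\gamma_{c+1}(H)=p^cC=0$, the group $H$ has class exactly $c$; its derived length is $2$.

A direct product of normally monomial groups $X$ and $Y$ is normally monomial. Indeed, the irreducible characters of $X\times Y$ are the products $\alpha\times\beta$ with $\alpha\in\mathrm{Irr}(X)$ and $\beta\in\mathrm{Irr}(Y)$. If $\alpha=\mu^X$ and $\beta=\nu^Y$ with $\mu,\nu$ linear characters of $B_1\trianglelefteq X$ and $B_2\trianglelefteq Y$, then $\alpha\times\beta=(\mu\times\nu)^{X\times Y}$, where $\mu\times\nu$ is a linear character of $B_1\times B_2\trianglelefteq X\times Y$.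

Let $G$ be a normally monomial $p$-group of derived length $d$ and class $2^{d-1}$, as in Theorem~\ref{thm:main}. Then $G\times H$ is a normally monomial $p$-group of class $\max\{2^{d-1},c\}=c$ and derived length $\max\{d,2\}=d=1+\lfloor\log_2c\rfloor$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Characters of $p$-groups and Sylow $p$-subgroups},
\texttt{https://www.uv.es/amoquin/11.pdf}.

\bibitem{Isaacs}
Isaacs, \emph{Character Theory of Finite Groups}.

\end{thebibliography}
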